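# Tensor products of regular Monge–Ampère measures

## 1. Two measures, one product: the natural guess is yes

Take a plurisubharmonic function $u_1$ of the variable $z\in\Omega_1\subset\mathbb C^{n_1}$ and another one, $u_2$, of the variable $z'\in\Omega_2\subset\mathbb C^{n_2}$. Each has a Monge–Ampère measure. Is the product of the two measures again the Monge–Ampère measure of some function on $\Omega_1\times\Omega_2$? The first guess is yes, and the first tests agree.

Throughout, $n=n_1+n_2$, $dd^c=\frac i\pi\partial\bar\partial$ (so $dd^c\log|z|=\delta_0$ on $\mathbb C$; another normalization only multiplies measures by constants), and $MA(u)=(dd^cu)^n$ on a domain of $\mathbb C^n$. $\mathbb D$ is the unit disc, and "Haar" means the rotation-invariant probability measure on a circle or torus.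

**Test 1: smooth functions.** If $u_1,u_2$ are smooth, then $(dd^cu_1)^p=0$ for $p>n_1$ and $(dd^cu_2)^q=0$ for $q>n_2$, so in the expansion of $(dd^cu_1+dd^cu_2)^n$ only one term survives: $MA(u_1+u_2)=\binom n{n_1}MA(u_1)\otimes MA(u_2)$. Up to a constant, the sum solves the problem.

**Test 2: two points.** On $\mathbb D$ we have $dd^c\log|z|=\delta_0$, and on $\mathbb D^2$ the function $\max(\log|z|,\log|w|)$ has Monge–Ampère measure $\delta_0=\delta_0\otimes\delta_0$. Here the maximum, not the sum, does the job.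

**Test 3: two circles.** Let $\sigma_s$ be Haar measure on $\{|z|=e^{-s}\}\subset\mathbb D$, so $\sigma_s=dd^c\max(\log|z|,-s)$. The function
$$\max\Big(\sqrt{t/s}\,\log|z|,\ \sqrt{s/t}\,\log|w|,\ -\sqrt{st}\Big)$$
has Monge–Ampère measure exactly $\sigma_s\otimes\sigma_t$ (this is a case of Lemma 4 below). Its depth $\sqrt{st}$ involves both radii. The whole story grows out of this interaction.

The precise question concerns Cegrell's class $\mathcal E$, the natural domain of $(dd^c\cdot)^n$, and the regular parts of the measures. We shall see that the guess is right when $n_1=n_2=1$ and wrong in every other pair of dimensions, already for polydiscs.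

## 2. Cegrell's classes and the facts the proof rests on

Let $\Omega\subset\mathbb C^n$ be a bounded hyperconvex domain: a bounded domain with a continuous negative plurisubharmonic (psh) exhaustion function, for example a polydisc. $\mathcal{PSH}^-(\Omega)$ is the set of negative psh functions.

**Definition (Cegrell's classes).**
$$\mathcal{E}_0=\Big\{\varphi\in\mathcal{PSH}\cap L^\infty:\ \forall \xi\in\partial\Omega\ \lim_{\Omega\ni z\to\xi}\varphi(z)=0,\ \int_\Omega (dd^c\varphi)^n<\infty\Big\},$$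
$$\mathcal{F}=\Big\{u\in\mathcal{PSH}^-(\Omega):\ \exists\{u_j\}\subset\mathcal{E}_0,\ u_j\searrow u,\ \sup_j\int_\Omega(dd^cu_j)^n<+\infty\Big\},$$
$$\mathcal{E}=\Big\{u\in\mathcal{PSH}^-(\Omega):\ \forall z\in\Omega\ \exists \text{ a neighborhood }\omega_z\subset\Omega\ \exists u_z\in\mathcal{F},\ u=u_z\text{ on }\omega_z\Big\}.$$

Examples on $\mathbb D$: $\max(\log|z|,-s)\in\mathcal E_0$. The functions $\max(\log|z|,-j)$ decrease to $\log|z|$ with masses $1$, so $\log|z|\in\mathcal F$, and it is not in $\mathcal E_0$. The function $-(1-|z|^2)^{1/2}$ is a convex increasing function of $|z|^2$, hence subharmonic. It is bounded, so it lies in $\mathcal E$ by (F13) below. Its mass on $\{|z|<r\}$ is $r\,\frac{d}{dr}\big(-(1-r^2)^{1/2}\big)=r^2(1-r^2)^{-1/2}\to\infty$, so it is not in $\mathcal F$, by (F6).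

The operator $MA$ is well defined on $\mathcal E(\Omega)$, and $\mathcal M_{MA}(\Omega)=MA(\mathcal E(\Omega))$.

**Definition (regular and singular part).** A set is pluripolar if it lies in $\{W=-\infty\}$ for some psh $W\not\equiv-\infty$ on $\Omega$. A positive measure is *regular* if it puts no mass on pluripolar sets. By Cegrell's decomposition every positive measure is $\mu=f(dd^c\phi)^n+\nu=\mu_r+\mu_s$ with $\phi\in\mathcal E_0$, $0\le f\in L^1_{loc}((dd^c\phi)^n)$ and $\mu_s=\nu$ carried by a pluripolar set. For $u\in\mathcal E$ write $MA(u)=\mu_r(u)+\mu_s(u)$; then $\mu_r(u)$ is regular and $\mu_s(u)=\chi_{\{u=-\infty\}}MA(u)$.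

Example: $u=\log|z|+|z|^2-1$ on $\mathbb D$ has $\mu_s(u)=\delta_0$ and $\mu_r(u)=dd^c|z|^2$.

For the singular parts it is known that $\max(u_1,u_2)\in\mathcal E(\Omega_1\times\Omega_2)$ and $\mu_s(\max(u_1,u_2))=\mu_s(u_1)\otimes\mu_s(u_2)$ for $u_i\in\mathcal E(\Omega_i)$ with $\mu_s(u_i)=\chi_{\{u_i=-\infty\}}MA(u_i)$; Test 2 is an instance. So $\mu_s(u_1)\otimes\mu_s(u_2)\in\mathcal M_{MA}(\Omega_1\times\Omega_2)$. The paper "On the Dirichlet problem for the complex Monge–Ampère operator" is the source of the question for regular parts: for $u_i\in\mathcal E(\Omega_i)$, is it true that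
$$\mu_r(u_1)\otimes\mu_r(u_2)\in\mathcal M_{MA}(\Omega_1\times\Omega_2)\,?$$

Here are the facts that we use.

- **(F1)** Domination: if $\mu\in\mathcal M_{MA}(\Omega)$ and $0\le\nu\le\mu$, then $\nu\in\mathcal M_{MA}(\Omega)$.
- **(F2)** Comparison principle (Bedford–Taylor, [BT82], [BT87]): for bounded psh $a,b$ with $\liminf_{z\to\partial\Omega}(a-b)\ge0$, $\int_{\{a<b\}}MA(b)\le\int_{\{a<b\}}MA(a)$.
- **(F3)** Weak convergence ([BT82], [BT87]): $u_0^\varepsilon dd^cu_1^\varepsilon\wedge\dots\wedge dd^cu_p^\varepsilon\wedge S\to u_0dd^cu_1\wedge\dots\wedge dd^cu_p\wedge S$ when the $u_l^\varepsilon$ are locally bounded psh and converge to $u_l$ decreasingly or locally uniformly, $S$ being a wedge product of currents $dd^c$ of locally bounded psh functions.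
- **(F4)** ([BT82], [BT87]) Mixed Monge–Ampère measures of locally bounded psh functions charge no pluripolar set and are local in the plurifine topology (the coarsest topology for which psh functions are continuous). For instance, on $\{u>v\}$ one may replace $\max(u,v)$ by $u$ inside such a measure.
- **(F5)** (Cegrell, Ann. Inst. Fourier 54 (2004), [Ce04]) $\mathcal E_0\subset\mathcal F\subset\mathcal E$ are convex cones; if $u$ is in one of them and $v\in\mathcal{PSH}^-$, then $\max(u,v)$ is in the same class.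
- **(F6)** [Ce04] If $a\ge b$ in $\mathcal F$, then $\int MA(a)\le\int MA(b)<\infty$.
- **(F7)** [Ce04] Integration by parts holds in $\mathcal E_0$, and mixed masses are finite there.
- **(F8)** [Ce04] $MA$ is continuous along decreasing sequences in $\mathcal E$ and multilinear, so $MA(a+b)\ge MA(a)+MA(b)$ in $\mathcal E$.
- **(F9)** [Ce04] A finite regular measure is $MA(u)$ with $u\in\mathcal F$.
- **(F10)** (Khue–Hiep, Trans. AMS 361 (2009), Thm 4.1, [KH09]) For $u\in\mathcal E$, $v\in\mathcal{PSH}^-$: $MA(u)=MA(\max(u,v))$ on $\{u>v\}$.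
- **(F11)** (Kołodziej's subsolution theorem, hyperconvex form, [Ko]) If $\mu\le MA(\psi)$ with $\psi\in\mathcal E_0$, then $\mu=MA(\varphi)$ for some $\varphi\in\mathcal E_0$.
- **(F12)** (Błocki, Math. Ann. 328 (2004) and Amer. J. Math. 128 (2006), [Bł04], [Bł06]) Membership in $\mathcal E$ is local; in $\mathbb C^2$, $\mathcal E=\mathcal{PSH}^-\cap W^{1,2}_{loc}$.
- **(F13)** A locally bounded $u\in\mathcal{PSH}^-(\Omega)$ lies in $\mathcal E$. Indeed, for $\omega\Subset\Omega$ take $h\in\mathcal E_0$ with $h\le-1$ on $\omega$ and $A\ge-\inf_\omega u$; then $\max(u,Ah)\in\mathcal E_0$ equals $u$ on $\omega$.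

Finally, the computation of Test 1 extends to locally bounded psh functions $\theta(z)$, $h(z')$:
$$(dd^c\theta)^{n_1}\wedge(dd^ch)^{n_2}=MA(\theta)\otimes MA(h),\qquad MA(\theta+h)=\tbinom n{n_1}MA(\theta)\otimes MA(h).\tag{1}$$
Locally regularize $\theta$ and $h$ by convolutions, each in its own variables. For the smooth functions (1) is clear, the left sides converge by (F3), and the right sides converge because tensor products of weakly convergent measures converge weakly.

## 3. Finite masses, locally bounded potentials, and where the sum breaks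

**Proposition 3.** In any dimensions, for regular $\mu_i\in\mathcal M_{MA}(\Omega_i)$, the product $\mu_1\otimes\mu_2$ is in $\mathcal M_{MA}(\Omega_1\times\Omega_2)$ if (a) both $\mu_i$ have finite mass, or (b) both are dominated by Monge–Ampère measures of locally bounded negative psh functions.

*Proof.* (a) We show that the product is regular; it is finite, so (F9) then applies. Let $W\not\equiv-\infty$ be psh on $\Omega_1\times\Omega_2$. Choose $z'_0$ with $W(\cdot,z_0')\not\equiv-\infty$. The set of $z$ with $W(z,\cdot)\equiv-\infty$ lies in $\{W(\cdot,z'_0)=-\infty\}$, which is pluripolar, so it is $\mu_1$-null. For every other $z$ the slice $\{W(z,\cdot)=-\infty\}$ is pluripolar, hence $\mu_2$-null. By Fubini, $(\mu_1\otimes\mu_2)(\{W=-\infty\})=0$.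

(b) If $\mu_i\le MA(v_i)$ with $v_i\in\mathcal{PSH}^-\cap L^\infty_{loc}$, then $v_1(z)+v_2(z')$ is negative, psh and locally bounded, so it is in $\mathcal E$ by (F13). By (1) its measure is $\binom n{n_1}MA(v_1)\otimes MA(v_2)\ge\mu_1\otimes\mu_2$, and (F1) applies. $\square$

So in a counterexample the two measures are not both finite, and they are not both dominated as in (b). A natural place to look is one measure of each kind.

What does a sensible person try for the general case? The sum $u_1(z)+u_2(z')$, as in (b). It breaks as soon as $u_1$ is unbounded, for a concrete reason: a function of $z$ alone must be in $\mathcal E$ *of the product*, which is more than being in $\mathcal E(\Omega_1)$. Take $b(z)=1-(1-\log|z|)^{1/2}$ on $\mathbb D$. As a function of $t=\log|z|<0$ it is $\beta(t)=1-(1-t)^{1/2}$, with $\beta'(t)=\frac12(1-t)^{-1/2}>0$ increasing; so $b$ is subharmonic, negative, with boundary values $0$. The mass of $dd^cb$ on $\{|z|<e^t\}$ is $\beta'(t)$: no mass at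 the origin, total mass $\frac12$, and a smooth density elsewhere. The functions $\max(b,-j)\in\mathcal E_0$ have mass $\frac12$ and decrease to $b$, so $b\in\mathcal F(\mathbb D)$, with regular measure. View $b(z)$ as a function of $(z,w)\in\mathbb D^2$. With $r=|z|$,
$$\int_{0}|\nabla b|^2\,r\,dr=\int_0\frac{dr}{4r(1-\log r)}=\infty ,$$
so $b(z)\notin W^{1,2}_{loc}$, and $b(z)\notin\mathcal E(\mathbb D^2)$ by (F12). No sum $b(z)+v(w)$ with $v\le0$ subharmonic is in $\mathcal E(\mathbb D^2)$ either: otherwise $b(z)=\max(b(z)+v(w),b(z))$ would be, by (F5).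

If the exponent $\frac12$ is replaced by $p<\frac12$, the integrand becomes $p^2r^{-1}(1-\log r)^{2p-2}$ and the integral converges. So the profile $-(-\log|z|)^{1/2}$ is exactly borderline, and the divergence is only logarithmic. Keep this in mind: our counterexample forces a hypothetical solution to lie below such a borderline profile, with exponent $n_1/n$, on very many scales. We now state what is true.

**Theorem 1.** Let $n_1,n_2\ge1$, $n=n_1+n_2\ge3$. There are $u_1\in\mathcal E(\mathbb D^{n_1})$, $u_2\in\mathcal E(\mathbb D^{n_2})$ whose Monge–Ampère measures $\mu_1,\mu_2$ are regular (so $\mu_r(u_i)=\mu_i$) and such that $\mu_1\otimes\mu_2\notin\mathcal M_{MA}(\mathbb D^n)$. One of the $\mu_i$ is dominated by the Monge–Ampère measure of a function in $\mathcal F$, hence has finite mass. The other is dominated by the Monge–Ampère measure of a locally bounded psh function.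

**Theorem 2.** If $n_1=n_2=1$, then $\mu_r(u_1)\otimes\mu_r(u_2)\in\mathcal M_{MA}(\Omega_1\times\Omega_2)$ for all bounded hyperconvex $\Omega_1,\Omega_2\subset\mathbb C$ and all $u_i\in\mathcal E(\Omega_i)$.

So, for given $(n_1,n_2)$, the property holds for all domains if and only if $n_1=n_2=1$. Theorem 1 also shows that hypotheses (a) and (b) of Proposition 3 cannot be mixed.

## 4. Product tori as Monge–Ampère measures

This section supplies explicit solutions. A finite Blaschke product $F$ has $|F|\to1$ at $\partial\mathbb D$; the ones we need are $F(w)=w$ and $F(w)=\phi_a(w^m)$ with $\phi_a(w)=\frac{w-a}{1-aw}$, $0<a<1$, of degree $m$.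

**Lemma 4.** Let $F_1,\dots,F_N$ be nonconstant finite Blaschke products, $b_j>0$, $A>0$. Put $\theta_j=\max(\log|F_j|,-A/b_j)$ and
$$U(z)=\max_jb_j\theta_j(z_j)=\max\big(\max_jb_j\log|F_j(z_j)|,-A\big)\quad\text{on }\mathbb D^N.$$
Then $U\in\mathcal E_0(\mathbb D^N)$, $U$ is continuous with boundary values $0$, and
$$MA(U)=b_1\cdots b_N\ dd^c\theta_1\otimes\cdots\otimes dd^c\theta_N,\tag{2}$$
which is carried by $\{|F_j(z_j)|=e^{-A/b_j}\ \forall j\}$ and has mass $\prod_jb_j\deg F_j$.

*Proof.*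

**Step 1. For $F_j=\mathrm{id}$, locate the measure.** Let $W(w)=\max(\max_jb_j\log|w_j|,-A)$ and $T=\{|w_j|=e^{-A/b_j}\ \forall j\}$. We show that $MA(W)$ lives on $T$. Let $w^0\notin T$. If $b_j\log|w^0_j|<W(w^0)$ for some $j$, then near $w^0$ the function $W$ does not depend on $w_j$, so $MA(W)=0$ there. Otherwise all $b_j\log|w_j^0|$ equal $W(w^0)$, and this value is $>-A$ because $w^0\notin T$. With $\xi_j=b_j\log w_j$ (local branches) we have near $w^0$
$$W=\mathrm{Re}\,\xi_N+\max\big(0,\mathrm{Re}(\xi_j-\xi_N),\ j<N\big).$$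
This is a pluriharmonic function plus a function of the $N-1$ holomorphic coordinates $\xi_j-\xi_N$, so $MA(W)=0$ there too. Since $MA(W)$ is carried by $T$ and invariant under rotations in each variable, $MA(W)=C\cdot$Haar on $T$.

**Step 2. Compute $C=\prod b_j$.** Write $W=\chi(x)$, $x_j=\log|w_j|$, $\chi(x)=\max(\max_jb_jx_j,-A)$, $x^0=(-A/b_j)_j$. Let $\chi_\varepsilon$ be standard convolutions of $\chi$: smooth, convex, and converging uniformly to $\chi$, which is Lipschitz. Put $W_\varepsilon=\chi_\varepsilon(\log|w_1|,\dots,\log|w_N|)$ near $T$. In the coordinates $\log w_j=x_j+iy_j$ we have $\partial_j\bar\partial_kW_\varepsilon=\frac14\partial_j\partial_k\chi_\varepsilon$, so $MA(W_\varepsilon)=N!\,4^{-N}\det D^2\chi_\varepsilon\prod_j\frac2\pi dx_jdy_j$. Integrating over $y\in[0,2\pi]^N$, for Borel $E$ near $x^0$,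
$$MA(W_\varepsilon)(\{x\in E\})=N!\int_E\det D^2\chi_\varepsilon\,dx=N!\,|\nabla\chi_\varepsilon(E)|.$$
For the last equality: if $\nabla\chi_\varepsilon(x)=\nabla\chi_\varepsilon(x')$ with $x\ne x'$, then the convex function $\chi_\varepsilon$ is affine on $[x,x']$, so $\det D^2\chi_\varepsilon(x)=0$. Thus $\nabla\chi_\varepsilon$ is injective on $\{\det D^2\chi_\varepsilon>0\}$, where the change of variables formula applies, and the image of $\{\det D^2\chi_\varepsilon=0\}$ is null by Sard's theorem.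

All gradients of $\chi_\varepsilon$ are averages of gradients of $\chi$, so they lie in $\Sigma=\mathrm{conv}(0,b_1e_1,\dots,b_Ne_N)$, whose volume is $\prod b_j/N!$. Moreover
$$\chi(x)-\chi(x^0)=\max\big(0,\max_jb_j(x_j-x_j^0)\big)=\max_{\alpha\in\Sigma}\alpha\cdot(x-x^0).$$
Hence for $\alpha$ in the interior of $\Sigma$ the function $\chi(x)-\alpha\cdot x$ has a strict global minimum at $x^0$; in fact it grows at least like $\mathrm{dist}(\alpha,\partial\Sigma)\,|x-x^0|$. Let $B'$ be a small open ball centered at $x^0$ and $\Sigma'\subset\mathrm{int}\,\Sigma$ compact. By uniform convergence, for small $\varepsilon$ and every $\alpha\in\Sigma'$ the minimum of $\chi_\varepsilon-\alpha\cdot x$ over $\overline{B'}$ is attained inside $B'$, where the gradient of $\chi_\varepsilon$ is then $\alpha$. So $\Sigma'\subset\nabla\chi_\varepsilon(B')\subset\Sigma$, and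
$$N!\,|\Sigma'|\le MA(W_\varepsilon)(\{x\in B'\})\le N!\,|\Sigma|.$$
By (F3) $MA(W_\varepsilon)\to MA(W)$ weakly, and $MA(W)$ has no mass on $\{x\in\partial B'\}$. Therefore $N!|\Sigma'|\le C\le N!|\Sigma|$ for every such $\Sigma'$, and $C=N!|\Sigma|=\prod b_j$.

For $N=1$, $b=1$ this says that $dd^c\max(\log|w|,-s)$ is Haar on $\{|w|=e^{-s}\}$. So Steps 1 and 2 prove (2) for $F_j=\mathrm{id}$.

**Step 3. Pull back by Blaschke products.** Let $\Phi=(F_1(z_1),\dots,F_N(z_N))$, so $U=W\circ\Phi$. Off $\mathcal C=\bigcup_j\{F_j'(z_j)=0\}$ the map $\Phi$ is a local biholomorphism, and (2) there follows from the case $F_j=\mathrm{id}$, in dimension $N$ for $U$ and in dimension $1$ for each $\theta_j$. The set $\mathcal C$ is pluripolar, so $MA(U)$ does not charge it by (F4). The product measure does not charge it either, because $dd^c\theta_j$, with $\theta_j$ bounded, charges no points. So (2) holds everywhere. Off $\{|F_j|=e^{-A/b_j}\}$, $\theta_j$ is locally constant or equal to the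 harmonic function $\log|F_j|$, which gives the carrier.

If $z\to\partial\mathbb D^N$, then $\max_j|z_j|\to1$, so $\max_j|F_j(z_j)|\to1$ and $U\to0$; and $U$ is continuous. Finally, $\theta_j=\log|F_j|$ near $\partial\mathbb D$, so $dd^c\theta_j-dd^c\log|F_j|$ is $dd^c$ of a compactly supported function and has total mass $0$; hence $dd^c\theta_j$ has mass $\deg F_j$, the number of zeros. The mass of $MA(U)$ is finite, and $U\in\mathcal E_0$. $\square$

## 5. A comparison lemma and an energy estimate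

**Lemma 5.** Let $\Omega$ be bounded hyperconvex, $w\in\mathcal{PSH}\cap L^\infty(\Omega)$ with $w\to0$ at $\partial\Omega$ and $\int MA(w)<\infty$, and let $u\in\mathcal E(\Omega)$ with $MA(u)\ge MA(w)$. Then $u\le w$.

*Proof.* The function $u$ may be unbounded, so we first truncate. Let $M>\sup|w|$, $u_M=\max(u,-M)$ and $O=\{w<u\}$. Since $w>-M$, we have $O=\{w<u_M\}\subset\{u>-M\}$, and by (F10) $MA(u_M)=MA(u)\ge MA(w)$ on $O$. Choose $R$ with $\psi=|z|^2-R<0$ on $\Omega$, and let $O_\varepsilon=\{w<u_M+\varepsilon\psi\}\subset O$. Since $w\to0$ at $\partial\Omega$ and $u_M+\varepsilon\psi\le0$, (F2) applies and gives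
$$\int_{O_\varepsilon}MA(w)\ge\int_{O_\varepsilon}MA(u_M+\varepsilon\psi)\ge\int_{O_\varepsilon}MA(u_M)+\varepsilon^n\int_{O_\varepsilon}MA(\psi)\ge\int_{O_\varepsilon}MA(w)+\varepsilon^n\int_{O_\varepsilon}MA(\psi).$$
As $\int MA(w)<\infty$ and $MA(\psi)$ is a positive multiple of Lebesgue measure, $|O_\varepsilon|=0$. Since $O=\bigcup_{\varepsilon>0}O_\varepsilon$ is null, $u\le w$ almost everywhere, hence everywhere. $\square$

**Lemma 6.** Let $\Psi,h\in\mathcal E_0(\Omega)$, $-1\le h\le0$, and $J_k=\int_\Omega(-\Psi)^k(dd^c\Psi)^{n-k}\wedge(dd^ch)^k$. Then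
$$J_k\le kJ_{k-1}\quad(1\le k\le n),\qquad\text{in particular}\quad J_k\le k!\int MA(\Psi).\tag{3}$$
Moreover $J_1=\int(-h)MA(\Psi)$.

*Proof.*

**Step 1. Make sense of $dd^c((-\Psi)^k)$.** Let $m=\sup|\Psi|$ and $\alpha\ge\max(1,km^{k-1})$. The function $s\mapsto(-s)^k+\alpha s$ has derivative $\alpha-k(-s)^{k-1}\ge0$ and second derivative $k(k-1)(-s)^{k-2}\ge0$ on $[-m,0]$, and vanishes at $0$. So $(-\Psi)^k+\alpha\Psi$ is psh and lies between $\alpha\Psi$ and $0$; by (F5) it is in $\mathcal E_0$. Thus $(-\Psi)^k$ is a difference of two functions in $\mathcal E_0$. Currents such as $dd^c((-\Psi)^k)\wedge S$ are defined by linearity, and (F7) applies to them.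

**Step 2. A chain inequality.** Let $S$ be a wedge product of $n-1$ currents $dd^c$ of bounded psh functions. We claim
$$dd^c\big((-\Psi)^k\big)\wedge S\ \ge\ -k(-\Psi)^{k-1}dd^c\Psi\wedge S,\quad\text{with equality if }k=1.\tag{4}$$
The case $k=1$ is trivial. For $k\ge2$ let, locally, $\Psi_\varepsilon\searrow\Psi$ be convolutions, with values in $[-m,0]$. Then
$$dd^c((-\Psi_\varepsilon)^k)\wedge S=k(k-1)(-\Psi_\varepsilon)^{k-2}d\Psi_\varepsilon\wedge d^c\Psi_\varepsilon\wedge S-k(-\Psi_\varepsilon)^{k-1}dd^c\Psi_\varepsilon\wedge S,$$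
and the first term on the right is $\ge0$. As in Step 1, $(-\Psi_\varepsilon)^k$ and $(-\Psi_\varepsilon)^{k-1}$ are convex increasing functions of $\Psi_\varepsilon$ minus multiples of $\Psi_\varepsilon$, that is, differences of psh functions that decrease as $\varepsilon\searrow0$. By (F3) the left side and the last term converge weakly to the expressions for $\Psi$. This proves (4).

**Step 3. Integrate by parts.** With $S=(dd^c\Psi)^{n-k}\wedge(dd^ch)^{k-1}$, using $h\le0$, (4) and $-h\le1$,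
$$J_k=\int h\,dd^c\big((-\Psi)^k\big)\wedge S\le k\int(-h)(-\Psi)^{k-1}dd^c\Psi\wedge S\le kJ_{k-1}.$$
For $k=1$ the first inequality is an equality, which is the formula for $J_1$. Iterating down to $J_0=\int MA(\Psi)$ gives (3). $\square$

## 6. How deep a product of tori forces a solution to be

This section is a plan and contains no part of the proof. Write $P(z)=\max_{j\le n_1}\log|z_j|$ and let $\sigma_s=MA(\max(P,-s))$ on $\mathbb D^{n_1}$. On $\mathbb D^{n_2}$ let $\tau=MA(\max(\psi,-D))$ with $\psi=\max_j\log|F_j(z'_j)|$. Suppose $\mu_1\ge\lambda^{n_1}\sigma_s$, $\mu_2\ge\lambda^{n_2}\tau$ and $MA(u)=\mu_1\otimes\mu_2$. As in Test 3, put $q=s/D$, $c=\lambda q^{-n_2/n}$, $c'=\lambda q^{n_1/n}$. Then $c^{n_1}c'^{n_2}=\lambda^n$ and $cs=c'D$, so Lemma 4 gives $MA(\max(cP,c'\psi,-cs))=\lambda^n\sigma_s\otimes\tau$, and Lemma 5 gives $u\le\max(cP,c'\psi,-cs)$. If $\psi\le-\kappa$ near $z'=0$ and $D\ge\kappa$, then near $z'=0$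
$$u\le-\kappa\lambda q^{n_1/n}\quad\text{where }P\le-\kappa q .$$
One pair $(s,D)$ gives one point of the profile $-\lambda(-P)^{n_1/n}$. If the *same* $s$ is paired with $D_k=s2^{-nk}$, $k=0,\dots,N$, we get it at the scales $q=2^{nk}$. For $n_1=n_2=1$ the exponent is the borderline $\frac12$ of Section 3. In general we shall see that each scale contributes about $\lambda^n$ to an energy that Lemma 6 bounds. So we want, along a sequence of such groups, $\lambda_i^nN_i\to\infty$ while $\sum\lambda_i<\infty$. For this, the $N+1$ measures $\tau_k$ of one group must be carried together by a function whose size on compact sets does *not* grow with $N$.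

In one variable this is impossible with tori of this kind. Let $n_2=1$ and $Q_k=\max(\log|\phi_a(\zeta^{m_k})|,-D_k)$, $a=e^{-1}$, $D_k\ge1$. We check in Section 9, Step 1, that $Q_k\le-\kappa$ on $|\zeta|<e^{-1}$ for a fixed $\kappa>0$. In one variable $MA$ is linear, so Lemma 5 gives $v\le\sum_kQ_k\le-\kappa(N+1)$ on $|\zeta|<e^{-1}$ for every $v\in\mathcal E(\mathbb D)$ with $dd^cv\ge\sum_{k=0}^N dd^cQ_k$. With weights we would need $\sum_i\lambda_iN_i<\infty$, which for $\lambda_i\le1$ excludes $\lambda_i^2N_i\to\infty$.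

In two variables there is room. With $x=-\log|z'_1|$, $y=-\log|z_2'|$, the curve $xy=4^{-N}$ near the boundary of the bidisc passes through the $N+1$ well separated sites $(x,y)=(4^{-k},4^{k-N})$, and one strictly convex function of $(-x,-y)$ of size about $1$ along this curve can accommodate one torus measure at each site. The next lemma makes this precise.

## 7. One locally controlled function carrying $N+1$ torus measures

From now on, by symmetry, $n_2\ge2$. Let $z'=(z'_1,\dots,z'_{n_2})$ be the coordinates of $\mathbb D^{n_2}$, $x=-\log|z'_1|$, $y=-\log|z'_2|$, and $a=e^{-1}$.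

**Universal constants.** For $X,Y>0$ let $g(X,Y)=(XY)^{1/4}$. It is strictly concave: $g_{XX}<0$ and $\det D^2g=\frac{8}{256}(XY)^{-3/2}>0$. Its tangent plane at $(1,1)$ is $\ell(X,Y)=(X+Y+2)/4$, so $\ell\ge g$ with equality only at $(1,1)$. Let
$$R=[\tfrac23,\tfrac32]^2,\qquad 2\delta=\min_{\partial R}(\ell-g)>0 .$$
At $(\frac32,\frac32)\in\partial R$ we have $\ell-g=\frac54-(\frac94)^{1/4}<\frac14$, so $\delta<\frac14$. On $R$, $\frac56\le\ell\le\frac54$. Choose $r\in(0,\frac13)$ with $\ell-g\le\delta/2$ on $R'=[1-r,1+r]^2\subset\mathrm{int}\,R$. Since $\phi_a$ vanishes only at $a=e^{-1}$, there is $C_0>0$ with $|\phi_a|\ge e^{-C_0}$ on the two circles $|w|=e^{-1\pm r}$. Fix $K>2C_0/\delta$ and $D_*=\max(C_0,1)+1$.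

**Lemma 7.** Let $N\in\mathbb N$ and $D_0,\dots,D_N\ge D_*$. For $0\le k\le N$ put
$$\psi_k=\max\big(\log|\phi_a(z_1'^{\,4^k})|,\ \log|\phi_a(z_2'^{\,4^{N-k}})|,\ \log|\phi_a(z'_j)|\ (j\ge3)\big),\quad Q_k=\max(\psi_k,-D_k),\quad\tau_k=MA(Q_k).$$
There is a bounded $v\in\mathcal{PSH}^-(\mathbb D^{n_2})$ with $MA(v)\ge\sum_{k=0}^N\tau_k$ and $v\ge-2K$ on $\{\min(x,y)>\frac32\,2^{-N}\}$.

The constant $K$ depends neither on $N$ nor on the $D_k$; this is the point of the lemma.

*Proof.*

**Step 1. The background function.** Let $f=-(4^Nxy)^{1/4}$. As a function of $(\log|z'_1|,\log|z'_2|)=(-x,-y)$ it is convex and increasing in each variable, so it is psh off $\{z'_1z'_2=0\}$. Approaching a point of $\{z_1'z_2'=0\}$, one of $x,y$ tends to $\infty$ and the other stays bounded below by a positive constant, so $Kf<-2K$ near that point. Hence $\max(Kf,-2K)$ is continuous and psh on $\mathbb D^{n_2}$.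

**Step 2. The sites.** Put $X_k=4^kx$, $Y_k=4^{N-k}y$. Then $X_kY_k=4^Nxy$, so $f=-g(X_k,Y_k)$ *for every* $k$. Let $\mathcal R_k=\{(X_k,Y_k)\in R\}$ and $\mathcal R'_k=\{(X_k,Y_k)\in R'\}$. Each is a compact subset of the $(z'_1,z'_2)$-bidisc, off the axes, times $\mathbb D^{n_2-2}$. The $\mathcal R_k$ are pairwise disjoint, since the intervals $4^{-k}[\frac23,\frac32]$ for $x$ are disjoint ($4>\frac94$). On $\mathcal R_k$ we have $f\ge-(\frac94)^{1/4}>-2$, so $\max(Kf,-2K)=Kf$ near $\mathcal R_k$.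

**Step 3. The local replacement.** We compare $Kf$ near $\mathcal R_k$ with
$$g_k=-K\ell(X_k,Y_k)+K\delta+Q_k.\tag{5}$$
Off the axes $X_k,Y_k$ are pluriharmonic, so $g_k$ is pluriharmonic plus $Q_k$. In particular it is psh and has Monge–Ampère measure $\tau_k$ there.

On $\{(X_k,Y_k)\in\partial R\}$, since $Q_k\le0$,
$$g_k-Kf\le-K(\ell-g)+K\delta\le-K\delta<0 .$$
On $\{(X_k,Y_k)\in\partial R'\}$, either $|z_1'^{\,4^k}|=e^{-X_k}=e^{-1\pm r}$ or $|z_2'^{\,4^{N-k}}|=e^{-Y_k}=e^{-1\pm r}$ (for one of the two signs). So $q_k:=\max(\log|\phi_a(z_1'^{\,4^k})|,\log|\phi_a(z_2'^{\,4^{N-k}})|)\ge-C_0$. As $Q_k\ge\psi_k\ge q_k$,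
$$g_k-Kf\ge-K(\ell-g)+K\delta+q_k\ge\tfrac12K\delta-C_0>0 .$$
The bounding functions $-K\ell+K\delta-Kf$ and $-K\ell+K\delta-Kf+q_k$ are continuous (the second with values in $[-\infty,\infty)$), depend only on $(z'_1,z'_2)$, and have a strict sign on the compact sets $\{(X_k,Y_k)\in\partial R\}$, respectively $\{(X_k,Y_k)\in\partial R'\}$, of the bidisc. So $g_k<Kf$ on a neighborhood of $\{(X_k,Y_k)\in\partial R\}$ and $g_k>Kf$ on a neighborhood of $\{(X_k,Y_k)\in\partial R'\}$, both of the form (open set in $(z'_1,z'_2)$)$\,\times\,\mathbb D^{n_2-2}$.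

**Step 4. Gluing.** Define
$$v=g_k\ \text{on }\mathcal R'_k,\qquad v=\max(Kf,g_k)\ \text{on }\mathcal R_k\setminus\mathcal R'_k,\qquad v=\max(Kf,-2K)\ \text{elsewhere}.$$
Near $\partial\mathcal R_k$ it equals $Kf$, near $\partial\mathcal R'_k$ it equals $g_k$, so $v$ is psh. It is negative, since $g_k\le K(\delta-\frac56)<0$ on $\mathcal R_k$. It is bounded, since $g_k\ge-\frac54K-D_k$ on $\mathcal R_k$. Off $\bigcup_k\mathcal R'_k$ we have $v\ge-2K$. On $\mathcal R_k$,
$$\min(x,y)\le\sqrt{xy}=2^{-N}\sqrt{X_kY_k}\le\tfrac32\,2^{-N},$$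
so the set $\{\min(x,y)>\frac32\,2^{-N}\}$ misses all $\mathcal R_k$, and $v\ge-2K$ on it.

**Step 5. The mass of $\tau_k$ sits inside $\mathcal R'_k$.** In $\mathrm{int}\,\mathcal R_k'$, $MA(v)=MA(g_k)=\tau_k$. By Lemma 4 (all $b_j=1$, $A=D_k$), $\tau_k$ is carried by a set where $|\phi_a(z_1'^{\,4^k})|=|\phi_a(z_2'^{\,4^{N-k}})|=e^{-D_k}<e^{-C_0}$. The set $\{|\phi_a|<e^{-C_0}\}$ is a disc, hence connected; it contains $a=e^{-1}$ and misses the circles $|w|=e^{-1\pm r}$. So it lies in $\{e^{-1-r}<|w|<e^{-1+r}\}$. Since $|z_1'^{\,4^k}|=e^{-X_k}$ and $|z_2'^{\,4^{N-k}}|=e^{-Y_k}$, $\tau_k$ is carried by $\{1-r<X_k,Y_k<1+r\}=\mathrm{int}\,\mathcal R_k'$. The $\mathcal R'_k$ are disjoint, so $MA(v)\ge\sum_k\tau_k$. $\square$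

## 8. The two measures

Let $p_s=\max(P,-s)$ on $\mathbb D^{n_1}$ and $\sigma_s=MA(p_s)$; by Lemma 4 this is Haar measure on $\{|z_j|=e^{-s}\ \forall j\}$. For $i\ge1$ put
$$\lambda_i=2^{-i},\quad N_i=2^{(n+1)i},\quad s_i=D_*2^{nN_i},\quad D_{ik}=s_i2^{-nk}\ge D_*\quad(0\le k\le N_i).$$
Let $v^{(i)},\psi_{ik},Q_{ik},\tau_{ik}$ be given by Lemma 7 with $N=N_i$, $D_k=D_{ik}$, and define
$$\mu_1=\sum_i\lambda_i^{n_1}\sigma_{s_i},\qquad\mu_2=\sum_i\lambda_i^{n_2}\sum_{k=0}^{N_i}\tau_{ik}.\tag{6}$$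

**Step 1. $\mu_1\in\mathcal M_{MA}(\mathbb D^{n_1})$.** Let $\Lambda=\sum\lambda_i$. The sums $a_I=\sum_{i\le I}\lambda_ip_{s_i}\in\mathcal E_0$ decrease to a psh function $U_1\ge\Lambda P$. Since $a_I\ge\Lambda\max(P,-\max_{i\le I}s_i)$, (F6) and Lemma 4 give $\int MA(a_I)\le\Lambda^{n_1}$. So $U_1\in\mathcal F$, and likewise each tail $\sum_{i>I}\lambda_ip_{s_i}$ is in $\mathcal F$. As $U_1$ is $a_I$ plus this tail, (F8) gives $MA(U_1)\ge MA(a_I)\ge\sum_{i\le I}\lambda_i^{n_1}\sigma_{s_i}$ for every $I$. Hence $MA(U_1)\ge\mu_1$: the measure $\mu_1$ is dominated by the measure of a function in $\mathcal F$ and is finite, and by (F1) $\mu_1=MA(u_1)$ with $u_1\in\mathcal E(\mathbb D^{n_1})$.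

**Step 2. $\mu_2\in\mathcal M_{MA}(\mathbb D^{n_2})$.** Let $v_2=\sum\lambda_iv^{(i)}$. On a compact set $\min(x,y)$ is bounded below by a positive constant, so $-2K\le v^{(i)}\le0$ there for all large $i$, and each $v^{(i)}$ is bounded. Since $\sum\lambda_i<\infty$, $v_2$ is a locally bounded negative psh function, in $\mathcal E(\mathbb D^{n_2})$ by (F13), and so are the tails of the series. By (F8), $MA(v_2)\ge\sum_{i\le I}\lambda_i^{n_2}MA(v^{(i)})$ for all $I$, and Lemma 7 gives $MA(v_2)\ge\mu_2$. By (F1) $\mu_2=MA(u_2)$ with $u_2\in\mathcal E(\mathbb D^{n_2})$.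

**Step 3. Regularity.** Both measures are countable sums of Monge–Ampère measures of bounded psh functions, hence regular by (F4). In particular $\mu_i(\{u_i=-\infty\})=0$, so $\mu_s(u_i)=0$ and $\mu_r(u_i)=\mu_i$.

## 9. The product is not a Monge–Ampère measure: proof of Theorem 1

It remains to show $\mu_1\otimes\mu_2\notin\mathcal M_{MA}(\mathbb D^n)$. Suppose $u\in\mathcal E(\mathbb D^n)$ and $MA(u)=\mu_1\otimes\mu_2$.

**Step 1. Force $u$ below a borderline profile.** Fix $i$ and $0\le k\le N_i$, and put $c=\lambda_i2^{-n_2k}$, $c'=\lambda_i2^{n_1k}$. Then $c^{n_1}c'^{n_2}=\lambda_i^n$ and $c'/c=2^{nk}=s_i/D_{ik}$, so $cs_i=c'D_{ik}$. Let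
$$w=\max\big(c\,p_{s_i}(z),\,c'Q_{ik}(z')\big)=\max\big(cP(z),\,c'\psi_{ik}(z'),\,-cs_i\big).$$
Lemma 4 on $\mathbb D^n$ with $A=cs_i=c'D_{ik}$, coefficients $c$ ($n_1$ times) and $c'$ ($n_2$ times), uses the one-variable functions truncated at $-A/c=-s_i$ and $-A/c'=-D_{ik}$. By Lemma 4 on $\mathbb D^{n_1}$ and $\mathbb D^{n_2}$ the corresponding product measures are $\sigma_{s_i}$ and $\tau_{ik}$. So $w\in\mathcal E_0(\mathbb D^n)$ and
$$MA(w)=c^{n_1}c'^{n_2}\,\sigma_{s_i}\otimes\tau_{ik}=\lambda_i^{n_1}\sigma_{s_i}\otimes\lambda_i^{n_2}\tau_{ik}\le\mu_1\otimes\mu_2=MA(u).$$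
By Lemma 5, $u\le w$.

Now let $|z'_j|<e^{-1}=a$ for all $j$. For every $m\ge1$,
$$|\phi_a(z_j'^{\,m})|\le\frac{|z'_j|^m+a}{1+a|z'_j|^m}\le\frac{2a}{1+a^2}=:e^{-\kappa},$$
where the middle expression increases with $|z'_j|^m\le a$. Here $e^{-\kappa}=1/\cosh1$, so $0<\kappa<1\le D_{ik}$. Hence $\psi_{ik}\le-\kappa$ and $Q_{ik}\le-\kappa$ there, and $-cs_i=-c'D_{ik}\le-\kappa c'$. So $u\le\max(cP(z),-\kappa c')$, and $cP\le-\kappa c'$ as soon as $P\le-\kappa c'/c=-\kappa2^{nk}$:
$$u\le-A_k\ \text{ on }\{P(z)\le-t_k,\ |z'_j|<e^{-1}\ \forall j\},\quad A_k=\kappa\lambda_i2^{n_1k},\quad t_k=\kappa2^{nk},\quad0\le k\le N_i.\tag{7}$$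
($A_k$ depends on $i$, while $t_k$ does not.)

**Step 2. Pass to a function in $\mathcal E_0$ with mass bounded independently of $i$.** By the definition of $\mathcal E$ at the origin, there are $\rho_0\in(0,e^{-1})$ and $u_0\in\mathcal F(\mathbb D^n)$ with $u=u_0$ on $\omega_0=\{\text{all }|z_j|,|z'_j|<\rho_0\}$. Put $M=\int MA(u_0)<\infty$. Lemma 4 (all coefficients $1/\log\frac1{\rho_0}$, $A=1$) provides $h_0\in\mathcal E_0(\mathbb D^n)$ with $h_0=-1$ on $\omega_0$. Let $\Psi=\Psi_i=\max(u_0,A_{N_i}h_0)$. Then $\Psi\in\mathcal E_0$ by (F5), and $\Psi\ge u_0$ gives $\int MA(\Psi)\le M$ by (F6).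

Let $k_0$, independent of $i$, be such that $t_k>\max(1,\log\frac1{\rho_0})$ for $k\ge k_0$. For such $k\le N_i$ the set in (8) lies in $\omega_0$, where $u_0=u$ and $A_{N_i}h_0=-A_{N_i}\le-A_k$. So (7) gives
$$\Psi\le-A_k\ \text{ on }\{P(z)\le-t_k,\ |z'_j|<\rho_0\ \forall j\},\qquad k_0\le k\le N_i.\tag{8}$$

Next we choose the energy. Fix $L>\log\frac1{\rho_0}$ and let
$$h(z')=\max\big(L^{-1}\max_j\log|z'_j|,-1\big),\qquad\tilde h=\max\big(L^{-1}\max_j\log|z'_j|,\,2P(z),\,-1\big).$$
By Lemma 4, $\tilde h\in\mathcal E_0(\mathbb D^n)$. Moreover $-1\le\tilde h\le0$, and $\tilde h=h(z')$ where $P<-\frac12$. Put $T=(dd^c\tilde h)^{n_2}$ and $\eta=(dd^c\Psi)^{n_1}\wedge T$, a finite measure by (F7). Lemma 6 with $k=n_2$ gives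
$$\int(-\Psi)^{n_2}d\eta\le n_2!\,M.\tag{9}$$

**Step 3. Each scale carries a definite amount of $\eta$.** Claim: for $k_0\le k\le N_i$,
$$\eta\big(\{\Psi<-A_k/4\}\big)\ge2^{-n_1}L^{-n_2}A_k^{n_1}t_k^{-n_1}.\tag{10}$$
Let $\theta=\max(P/t_k,-1)$ and $v=-\frac{A_k}4+\frac{A_k}2\theta$, so $-\frac34A_k\le v\le-\frac14A_k$. Since $\Psi\to0$ at $\partial\mathbb D^n$, $\{\Psi<v\}\subset\{\Psi<-A_k/4\}\Subset\mathbb D^n$. We first prove
$$\int_{\{\Psi<v\}}(dd^cv)^{n_1}\wedge T\le\int_{\{\Psi<v\}}(dd^c\Psi)^{n_1}\wedge T.\tag{11}$$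
For $\varepsilon>0$ let $m=\max(\Psi,v-\varepsilon)$, which equals $\Psi$ near $\partial\mathbb D^n$. We have
$$(dd^cm)^{n_1}\wedge T-(dd^c\Psi)^{n_1}\wedge T=dd^c\Big[(m-\Psi)\sum_{p=0}^{n_1-1}(dd^cm)^p\wedge(dd^c\Psi)^{n_1-1-p}\wedge T\Big],$$
and the current in brackets has compact support. Testing against a cut-off function equal to $1$ near this support gives $0$ on the right, so $\int(dd^cm)^{n_1}\wedge T=\int(dd^c\Psi)^{n_1}\wedge T<\infty$. By (F4), $(dd^cm)^{n_1}\wedge T$ equals $(dd^cv)^{n_1}\wedge T$ on $\{\Psi<v-\varepsilon\}$ and $(dd^c\Psi)^{n_1}\wedge T$ on $\{\Psi>v-\varepsilon\}$. Subtracting the latter part from the equal total masses,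
$$\int_{\{\Psi<v-\varepsilon\}}(dd^cv)^{n_1}\wedge T\le\int_{\{\Psi\le v-\varepsilon\}}(dd^cm)^{n_1}\wedge T=\int_{\{\Psi\le v-\varepsilon\}}(dd^c\Psi)^{n_1}\wedge T\le\int_{\{\Psi<v\}}(dd^c\Psi)^{n_1}\wedge T.$$
Let $\varepsilon\to0$; the sets on the left increase to $\{\Psi<v\}$, and (11) follows.

Now consider the torus $\mathcal T=\{|z_j|=e^{-t_k},\ |z'_j|=e^{-L}\}$. Since $e^{-L}<\rho_0$, (8) gives $\Psi\le-A_k<v$ on $\mathcal T$. Near $\mathcal T$ we have $P<-\frac12$, because $t_k>1$, so $\tilde h=h(z')$. As $\theta$ depends only on $z$ and $h$ only on $z'$, (1) gives near $\mathcal T$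
$$(dd^cv)^{n_1}\wedge T=\Big(\frac{A_k}2\Big)^{n_1}MA(\theta)\otimes MA(h).$$
By Lemma 4, $MA(\theta)$ is $t_k^{-n_1}$ times Haar on $\{|z_j|=e^{-t_k}\}$ and $MA(h)$ is $L^{-n_2}$ times Haar on $\{|z'_j|=e^{-L}\}$. So the left side of (11) is at least $(A_k/2)^{n_1}t_k^{-n_1}L^{-n_2}$, and its right side is at most $\eta(\{\Psi<-A_k/4\})$. This is (10).

**Step 4. Sum over the scales.** Since $A_k=2^{n_1}A_{k-1}$, we have $A_k^{n_2}-A_{k-1}^{n_2}=(1-2^{-n_1n_2})A_k^{n_2}$. The profile is borderline in the sense that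
$$A_k^n\,t_k^{-n_1}=\kappa^n\lambda_i^n2^{nn_1k}\cdot\kappa^{-n_1}2^{-nn_1k}=\kappa^{n_2}\lambda_i^n$$
does not depend on $k$. Splitting the integral below at the points $A_k/4$ and using (10),
$$\int(-\Psi)^{n_2}d\eta=\int_0^\infty n_2s^{n_2-1}\eta(\{\Psi<-s\})\,ds\ge\sum_{k=k_0+1}^{N_i}4^{-n_2}\big(A_k^{n_2}-A_{k-1}^{n_2}\big)\,\eta(\{\Psi<-A_k/4\})$$
$$\ge\sum_{k=k_0+1}^{N_i}4^{-n_2}(1-2^{-n_1n_2})\,2^{-n_1}L^{-n_2}A_k^nt_k^{-n_1}=c_*\lambda_i^n(N_i-k_0),$$
with $c_*>0$ independent of $i$. By (9), $c_*\lambda_i^n(N_i-k_0)\le n_2!\,M$ for all large $i$, where $M$ and $k_0$ do not depend on $i$. But $\lambda_i^nN_i=2^{-ni}2^{(n+1)i}=2^i\to\infty$ and $\lambda_i^nk_0\to0$, a contradiction. This proves Theorem 1. $\blacksquare$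

The smallest instance is $\Omega_1=\mathbb D$, $\Omega_2=\mathbb D^2$.

## 10. Two domains in the plane: proof of Theorem 2

Let $n_1=n_2=1$, $\Omega=\Omega_1\times\Omega_2$, $\mu_i=\mu_r(u_i)\le dd^cu_i$. Let $G_i$ be the negative Green function of $\Omega_i$ and write $G\gamma=\int G_i(\cdot,w)\,d\gamma(w)$ for a measure $\gamma$ on $\Omega_i$. The plan is to truncate the measures, solve, and show that the decreasing limit of the solutions is in $\mathcal E$.

**Step 1. Truncation.** By the Riesz decomposition a negative subharmonic function $v$ is $G(dd^cv)$ plus a harmonic function $\le0$, so $G(dd^cv)\ge v$. Hence $v_i:=G\mu_i\ge G(dd^cu_i)\ge u_i$; in particular $v_i\not\equiv-\infty$, $dd^cv_i=\mu_i$, and $v_i=\max(u_i,v_i)\in\mathcal E(\Omega_i)$. Let $\Omega_i^j\Subset\Omega_i$ be open sets increasing to $\Omega_i$ and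
$$\mu_i^j=\chi_{\Omega_i^j\cap\{v_i>-j\}}\,\mu_i\nearrow\mu_i ;$$
the limit is $\mu_i$ because $\mu_i$ does not charge the polar set $\{v_i=-\infty\}$. If $0\le\gamma\le\mu_i^j$, then (F10), used on $\{v_i>-j\}$, gives $\gamma\le dd^c\max(v_i,-j)$, so by Riesz $G\gamma\ge\max(v_i,-j)\ge-j$.

**Step 2. Solutions for truncated measures.** If $0\le\gamma_i\le\mu_i^j$, there is a unique $U[\gamma_1,\gamma_2]\in\mathcal E_0(\Omega)$ with $MA(U[\gamma_1,\gamma_2])=\gamma_1\otimes\gamma_2$. Indeed $G\gamma_1+G\gamma_2\ge-2j$ is bounded and $MA(G\gamma_1+G\gamma_2)=2\gamma_1\otimes\gamma_2$ by (1). Take $h_0\in\mathcal E_0(\Omega)$ with $h_0\le-1$ near the compact support of $\gamma_1\otimes\gamma_2$. Then $\max(G\gamma_1+G\gamma_2,2jh_0)\in\mathcal E_0$ equals $G\gamma_1+G\gamma_2$ near this support, so its measure is $\ge\gamma_1\otimes\gamma_2$, and (F11) applies. Uniqueness follows from Lemma 5, and so does the fact that $U[\gamma_1,\gamma_2]$ decreases when $\gamma_1\otimes\gamma_2$ increases.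

Put $U_j=U[\mu_1^j,\mu_2^j]$. It decreases in $j$; let $U=\lim U_j$. It suffices to show $U\in\mathcal E(\Omega)$, since then (F8) gives $MA(U)=\lim\mu_1^j\otimes\mu_2^j=\mu_1\otimes\mu_2$. Membership is local by (F12), so fix open discs $\omega_i\Subset\omega'_i\Subset\Omega_i$ and work on $\omega=\omega_1\times\omega_2$.

**Step 3. A weight that tames the mass far away.** Let $h_i$ be the relative extremal function of $\overline\omega_i$ in $\Omega_i$, that is, the largest negative subharmonic function that is $\le-1$ on $\overline\omega_i$. It is continuous, $=-1$ on $\overline\omega_i$, has boundary values $0$ on $\partial\Omega_i$, and is harmonic and $>-1$ on $\Omega_i\setminus\overline\omega_i$, which is connected. The point of one variable is that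
$$\int(-h_i)\,d\mu_i<\infty.\tag{12}$$
To see this, choose $z_0$ with $v_i(z_0)>-\infty$ and $C$ with $CG_i(z_0,\cdot)\le-1$ on $\overline\omega_i$. Then $CG_i(z_0,\cdot)\le h_i$, so $\int(-h_i)d\mu_i\le-C\int G_i(z_0,w)\,d\mu_i(w)=-Cv_i(z_0)$.

(For the measure $\mu_2$ of Section 8 with $n_2=2$, the analogue of (12) fails. Let $h=\max(L^{-1}\max(\log|z'_1|,\log|z'_2|),-1)$. By Lemma 4 $\tau_{ik}$ has mass $4^k\cdot4^{N_i-k}=4^{N_i}$, and on its carrier $\min(x,y)\ge(1-r)4^{-\max(k,N_i-k)}$, so $-h$ is at least a constant times this power. With $k=\lfloor N_i/2\rfloor$, $\int(-h)d\mu_2$ is at least a constant times $\lambda_i^2\,4^{\lfloor N_i/2\rfloor}$, which is unbounded in $i$.)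

Next we build a test function on $\Omega$. First, $\max(h_1,h_2)\in\mathcal E_0(\Omega)$. It is bounded with boundary values $0$. Its Monge–Ampère measure vanishes off the compact set $\overline\omega$: where $h_1\ne h_2$ it is locally a function of one variable. At a point off $\overline\omega$ with $h_1=h_2$, one of the $h_i$ is $>-1$, so both are, and both are harmonic near it. There $h_2+\max(h_1-h_2,0)$ is pluriharmonic plus $\max(\mathrm{Re}\,F,0)$ with $F$ holomorphic. Replacing $\max(t,0)$ by smooth convex $\chi_\varepsilon(t)$, we get $dd^c\chi_\varepsilon(\mathrm{Re}\,F)=\chi_\varepsilon''\,d\,\mathrm{Re}\,F\wedge d^c\,\mathrm{Re}\,F$, whose square is $0$; let $\varepsilon\to0$ and use (F3). So the mass is finite. With $B=1+\sup_\Omega|z|^2$ (here $z=(z_1,z_2)$) put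
$$H=\max\big(|z|^2-B,\ Bh_1(z_1),\ Bh_2(z_2)\big).$$
Since $|z|^2-B\le-1$, (F5) gives $H=\max\big(|z|^2-B,B\max(h_1,h_2)\big)\in\mathcal E_0(\Omega)$. On $\omega$ we have $Bh_i=-B$, so $H=|z|^2-B$ there. Everywhere $-H\le B$ and $-H\le-Bh_i(z_i)$.

**Step 4. Energy controls the $W^{1,2}$ norm.** For $V\in\mathcal E_0(\Omega)$ we show
$$\int_\omega dV\wedge d^cV\wedge dd^c|z|^2\le\int(-H)(dd^cV)^2,\qquad\int_\omega V^2(dd^c|z|^2)^2\le2B\int(-H)(dd^cV)^2.\tag{13}$$
The second estimate is Lemma 6 with $n=k=2$ for $\Psi=V$, $h=H/B$: $\int V^2(dd^ch)^2\le2J_1=2\int(-h)(dd^cV)^2$. Multiply by $B^2$ and note $dd^cH=dd^c|z|^2$ on $\omega$.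

For the first, define
$$dV\wedge d^cV\wedge dd^cH:=\tfrac12dd^c(V^2)\wedge dd^cH-V\,dd^cV\wedge dd^cH,$$
which is $\ge0$ by (4) with $k=2$. On $\omega$ it is the usual gradient expression, since convolutions of the bounded psh function $V$ converge to $V$ in $W^{1,2}_{loc}$ and the right side converges by (F3). Let $\rho\in\mathcal E_0$, $-1\le\rho\le0$. Since $V^2$ is a difference of functions in $\mathcal E_0$ (Step 1 of Lemma 6), we may integrate by parts:
$$0\le\int V^2dd^cH\wedge dd^c\rho=\int\rho\,dd^c(V^2)\wedge dd^cH=\int2\rho\,(dV\wedge d^cV+V\,dd^cV)\wedge dd^cH .$$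
Hence, using $\rho V\le-V$ and a further integration by parts,
$$\int(-\rho)\,dV\wedge d^cV\wedge dd^cH\le\int\rho V\,dd^cV\wedge dd^cH\le\int(-V)\,dd^cV\wedge dd^cH=\int(-H)(dd^cV)^2 .$$
Take $\rho=\max(l\rho_0,-1)$ for a fixed $\rho_0\in\mathcal E_0$, $\rho_0\not\equiv0$ (so $\rho_0<0$ on $\Omega$), and let $l\to\infty$; then $\rho\searrow-1$ and monotone convergence gives (13).

**Step 5. Split the measures into near and far parts.** Let $\alpha_i^j=\chi_{\omega'_i}\mu_i^j$, $\beta_i^j=\mu_i^j-\alpha_i^j$, $\alpha_i=\chi_{\omega'_i}\mu_i$ (a finite measure, of mass $|\alpha_i|$) and $\beta_i=\mu_i-\alpha_i$. By (F8) the function on the right below, which is in $\mathcal E_0$, has Monge–Ampère measure at least $\mu_1^j\otimes\mu_2^j$, so Lemma 5 gives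
$$U_j\ge\Gamma_j+U[\beta_1^j,\beta_2^j],\qquad\Gamma_j:=U[\alpha_1^j,\alpha_2^j]+U[\alpha_1^j,\beta_2^j]+U[\beta_1^j,\alpha_2^j].$$

*The part $\Gamma_j$.* For its three summands the integrals $\int(-H)MA$ are at most $B|\alpha_1||\alpha_2|$, $B|\alpha_1|\int(-h_2)d\mu_2$ and $B|\alpha_2|\int(-h_1)d\mu_1$, by the bounds on $-H$ in Step 3. All are finite by (12) and independent of $j$. By (13) $\Gamma_j$ is bounded in $W^{1,2}(\omega)$. By Step 2 it decreases in $j$, so $\Gamma=\lim\Gamma_j\in\mathcal{PSH}^-(\omega)\cap W^{1,2}(\omega)$.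

*The far part.* The function $G\beta_1^j+G\beta_2^j$ is bounded, negative and psh, hence in $\mathcal E(\Omega)$ by (F13), and $MA(G\beta_1^j+G\beta_2^j)=2\beta_1^j\otimes\beta_2^j\ge MA(U[\beta_1^j,\beta_2^j])$. By Lemma 5,
$$U[\beta_1^j,\beta_2^j]\ge G\beta_1^j+G\beta_2^j\ge G\beta_1+G\beta_2 .$$
Since $G\beta_i\ge v_i\not\equiv-\infty$ and $\beta_i(\omega'_i)=0$, $G\beta_i$ is harmonic in $\omega'_i$, hence bounded on $\omega_i\Subset\omega'_i$.

**Step 6. Conclusion.** Letting $j\to\infty$, $U\ge\Gamma-C$ on $\omega$ for a constant $C\ge0$. By (F12) $\Gamma-C\in\mathcal E(\omega)$, so $U=\max(U,\Gamma-C)\in\mathcal E(\omega)$ by (F5). As $\omega$ was an arbitrary product of such discs, $U\in\mathcal E(\Omega)$ by the locality in (F12), and $MA(U)=\mu_1\otimes\mu_2$ by Step 2. $\blacksquare$
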